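
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Non-univalence of the Danikas--Ruscheweyh transform}


\begin{abstract}
For a normalized univalent function $f$ in the unit disc let
$h_f(z)=\int_0^z tf'(t)/f(t)\,dt$. It was conjectured that $h_f$ is again
univalent for every such $f$. We disprove this. The counterexamples can be taken
arbitrarily close to the identity, and they can be taken to be polynomials. In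
fact the functions $f$ for which $h_f$ is univalent form a closed nowhere dense
subset of the class $\mathcal S$, and for generic $f\in\mathcal S$ the function
$h_f$ is not $p$-valent for any finite~$p$. The method is to attach small rooms
to a domain by very thin channels: on a room the transform, read in the image
domain, is nearly a rotated logarithm, and the rotation depends on the place
where the channel begins.
\end{abstract}

\section{The question and the results}

Let $\mathbb D=\{z\in\mathbb C:|z|<1\}$, let $\mathcal A$ be the family of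
analytic functions $f$ in $\mathbb D$ with $f(0)=0$ and $f'(0)=1$, and let
$\mathcal S$ be the family of those $f\in\mathcal A$ that are univalent (that
is, injective) in $\mathbb D$. For $f\in\mathcal S$ the quotient $f(z)/z$ has no
zeros, and the \emph{logarithmic coefficients} $c_n(f)$ are defined by
\[
\log\frac{f(z)}{z}=\sum_{n=1}^\infty c_n(f)z^n ,\qquad z\in\mathbb D .
\]
Differentiating, we get $zf'(z)/f(z)=1+\sum_{n\ge1} n\,c_n(f)z^n$; here and
below $zf'(z)/f(z)$ has the value $1$ at $z=0$. One
integration turns the logarithmic coefficients, suitably weighted, into the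
Taylor coefficients of a function in $\mathcal A$. This is the transform
introduced by Danikas and Ruscheweyh,
\begin{equation}\label{eq:def}
h_f(z)=\int_0^z\frac{tf'(t)}{f(t)}\,dt
      =z+\sum_{n=1}^\infty\frac{n}{n+1}\,c_n(f)\,z^{n+1},\qquad z\in\mathbb D .
\end{equation}
It was conjectured that $h_f\in\mathcal S$ for each $f\in\mathcal S$; the
problem is posed in \cite{quotient}.

The simplest cases support the conjecture. For $f(z)=z$ we get $h_f(z)=z$. For
the Koebe function $f(z)=z/(1-z)^2$ we have $zf'/f=(1+z)/(1-z)$, so
$h_f(z)=-z-2\log(1-z)$. Its derivative has positive real part, and a function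
whose derivative has positive real part in a convex domain is univalent.
The same argument works whenever $\operatorname{Re}(zf'/f)>0$, that is, whenever
$f$ is starlike. Moreover $h_f'=zf'/f$ never vanishes, so $h_f$ is locally
univalent for every $f\in\mathcal S$. A counterexample therefore cannot be
detected at a single point: two distinct points of $\mathbb D$ must be mapped to
the same value although $h_f'$ has no zeros. We show that this is what usually
happens.

\begin{theorem}\label{thm:false}
There is a sequence $f_n\in\mathcal S$ with $f_n(z)\to z$ locally uniformly in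
$\mathbb D$ such that $h_{f_n}$ is not univalent for all large~$n$. Hence the
conjecture is false.
\end{theorem}

Give $\mathcal S$ the topology of locally uniform convergence, in which it is
compact and metrizable. For $N\ge2$ let $V_N$ be the set of $f\in\mathcal S$
such that $h_f$ takes some value at $N$ or more distinct points of $\mathbb D$.

\begin{theorem}\label{thm:generic}
Each $V_N$ is open and dense in $\mathcal S$, and each $V_N$ contains
polynomials. Hence $\{f\in\mathcal S:h_f\in\mathcal S\}$ is closed and nowhere
dense, and for all $f$ in a dense $G_\delta$ subset of $\mathcal S$ the function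
$h_f$ is not $p$-valent for any finite~$p$.
\end{theorem}

In the other direction there are two simple positive statements.

\begin{theorem}\label{thm:positive}
Let $f\in\mathcal S$ be spirallike, that is,
$\operatorname{Re}(e^{i\beta}zf'(z)/f(z))>0$ in $\mathbb D$ for some
$|\beta|<\pi/2$. Then $h_f$ is univalent. If $\varrho$ is the largest number such
that every $h_f$, $f\in\mathcal S$, is univalent in $|z|<\varrho$, then
\[
\tanh(\pi/4)\le\varrho<1 .
\]
\end{theorem}

We do not determine the exact value of $\varrho$.

Section~\ref{sec:idea} explains the idea and finds, by hand, the data for a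
counterexample with two rooms. Section~\ref{sec:prop} proves the proposition that
turns such data into functions in $\mathcal S$, and this gives
Theorem~\ref{thm:false}. Sections~\ref{sec:generic} and~\ref{sec:positive} prove
Theorems~\ref{thm:generic} and~\ref{thm:positive}.

\section{The inverse function and the effect of a thin channel}\label{sec:idea}

The integrand in \eqref{eq:def} does not change when $f$ is multiplied by a
positive constant. So for every univalent $f$ in $\mathbb D$ with $f(0)=0$ and
$f'(0)>0$ we also write $h_f(z)=\int_0^z tf'(t)/f(t)\,dt$; then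
$h_f=h_{f/f'(0)}$ and $f/f'(0)\in\mathcal S$.

The first step is to look at $h_f$ from the image domain.

\begin{lemma}\label{lem:H}
Let $f$ be univalent in $\mathbb D$ with $f(0)=0$, $f'(0)>0$. Put $g=f^{-1}$ and
$H=h_f\circ g$ on $f(\mathbb D)$. Then
\begin{equation}\label{eq:H}
H'(u)=\frac{g(u)}{u},\qquad u\in f(\mathbb D),
\end{equation}
where the right side is continued analytically to $u=0$.
\end{lemma}

\begin{proof}
Since $f(g(u))=u$ and $f'(g)\,g'=1$, we have
$H'=h_f'(g)\,g'=\dfrac{g\,f'(g)}{f(g)}\,g'=\dfrac gu$ for $u\ne0$, and for $u=0$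
the formula follows by continuity.
\end{proof}

As $g$ is a bijection, $h_f$ is univalent if and only if $H$ is injective on
$f(\mathbb D)$. So we may choose any simply connected domain $G\ne\mathbb C$ that
contains~$0$, take the Riemann map $g$ of $G$ onto $\mathbb D$ with $g(0)=0$ and
$g'(0)>0$, and ask whether the primitive of $g(u)/u$ is injective on $G$.

\paragraph{One room.}
Start from $G_0=\mathbb D$, where $g(u)=u$ and $H(u)=u$. Choose a point
$\zeta\in\partial\mathbb D$. Attach to $\mathbb D$ at $\zeta$ a very thin channel
along an arc outside $\mathbb D$, and let the channel end in a small disc, the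
\emph{room}. The new Riemann map $g$ is still close to the identity on compact
subsets of $\mathbb D$, and it squeezes the channel and the room into a small
neighborhood of $\zeta$. (Section~\ref{sec:prop} proves this.) So $g\approx\zeta$
there, and by \eqref{eq:H}, in the coordinate $w=\log u$ continued along the
channel from its mouth $w=\log\zeta$,
\begin{equation}\label{eq:rot}
H\approx\zeta+\zeta\,(w-\log\zeta).
\end{equation}
In the coordinate $w$, then, $H$ is nearly a rigid motion: the rotation by
$\zeta$ followed by a translation. Within one room nothing goes wrong, since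
$\zeta\log u+\mathrm{const}$ is injective on a disc that does not contain~$0$.
But rooms attached at different points $\zeta$ are rotated by different angles,
and their images can be made to overlap.

\paragraph{Two rooms.}
Take $\zeta_1=1$ and $\zeta_2=i$, with $\log\zeta_1=0$ and
$\log\zeta_2=\tfrac\pi2i$, and let the channels end at points with
logarithms $w_1$ and $w_2$ in the strip $0\le\operatorname{Im}w\le\pi/2$. By
\eqref{eq:rot} the images of the ends are close to $1+w_1$ and to
$i+i(w_2-\tfrac{\pi}{2}i)$. Both of these numbers equal $Q=p+iq$ exactly when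
\[
w_1=(p-1)+iq,\qquad w_2=(q-1)+i\big(\tfrac\pi2-p\big).
\]
The ends lie outside $\overline{\mathbb D}$ when $p,q>1$, and in the strip when
moreover $p,q\le\pi/2$. We take $Q=1.1+1.3i$. It remains to join the mouths to
the ends without a collision. The straight segments in the $w$-plane do collide:
the point $0.1t+1.3t\,i$ with $t=3\pi/10$ also equals
$0.3s+(\tfrac\pi2-1.1s)i$ with $s=\pi/10$. But arcs with one bend are enough; see
Figure~\ref{fig:two}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.4]
\fill[gray!25] (-0.4,0) rectangle (0,1.5708);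
\draw[gray] (-0.4,0)--(0.75,0);
\draw[gray] (-0.4,1.5708)--(0.75,1.5708);
\draw (0,0)--(0,1.5708);
\draw[very thick] (0,0)--(0.1,0)--(0.1,1.3);
\draw[very thick,dashed] (0,1.5708)--(0.3,1.5708)--(0.3,0.4708);
\fill (0.1,1.3) circle (0.025);
\fill (0.3,0.4708) circle (0.025);
\node[below] at (0,0) {$0$};
\node[above] at (0,1.5708) {$\frac{\pi}{2}i$};
\node[right] at (0.3,0.4708) {$w_2$};
\node[left] at (0.1,1.3) {$w_1$};
\node at (0.15,-0.3) {$w=\log u$};
\begin{scope}[shift={(1.8,0)}]
\fill[gray!25] (0,0)--(1,0) arc (0:90:1)--cycle;
\draw[gray] (0,0)--(1.3,0);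
\draw[gray] (0,0)--(0,1.5);
\draw (1,0) arc (0:90:1);
\draw[very thick] (1,0)--(1.1,0)--(1.1,1.3);
\draw[very thick,dashed] (0,1)--(0,1.3)--(1.1,1.3);
\fill (1.1,1.3) circle (0.025);
\node[right] at (1.1,1.3) {$Q$};
\node[below] at (1,0) {$1$};
\node[left] at (0,1) {$i$};
\node at (0.6,-0.3) {values of $H$};
\end{scope}
\end{tikzpicture}
\caption{Two rooms (dots) attached to the unit disc. Left: the channels from
$u=1$ (solid) and from $u=i$ (dashed) in the coordinate $w=\log u$; the shaded
part $\operatorname{Re}w\le0$ of the strip corresponds to a quarter of the disc.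
The channels are disjoint. Right: their approximate images under $H$. The solid
channel is translated by $1$. The dashed one is turned by $90^\circ$ and starts
at $i$. Both now end at $Q=1.1+1.3i$.}
\label{fig:two}
\end{figure}

\begin{lemma}\label{lem:arcs}
Let $\gamma_1,\gamma_2$ be the polygonal arcs with successive vertices
\[
\gamma_1:\ 0,\ \ 0.1,\ \ 0.1+1.3i;\qquad
\gamma_2:\ \tfrac\pi2i,\ \ 0.3+\tfrac\pi2i,\ \ 0.3+\big(\tfrac\pi2-1.1\big)i ,
\]
and put $\Gamma_j=\exp(\gamma_j)$, $\zeta_1=1$, $\zeta_2=i$. Then
$\Gamma_1,\Gamma_2$ are disjoint rectifiable Jordan arcs, $\Gamma_j$ starts at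
$\zeta_j$ and meets $\overline{\mathbb D}$ only there, and
\begin{equation}\label{eq:match2}
\zeta_j+\zeta_j\int_{\Gamma_j}\frac{dv}{v}=1.1+1.3i\qquad(j=1,2).
\end{equation}
\end{lemma}

\begin{proof}
Both $\gamma_j$ are simple and lie in the strip
$0\le\operatorname{Im}w\le\pi/2$, where $\exp$ is injective. So the $\Gamma_j$
are rectifiable Jordan arcs. Except for their initial points the $\gamma_j$ lie in
$\operatorname{Re}w>0$, so $\Gamma_j$ meets $\overline{\mathbb D}$ only at
$\zeta_j$. On $\gamma_1$ we have $\operatorname{Re}w\le0.1$ and
$\operatorname{Im}w\le1.3$, whereas every point of $\gamma_2$ has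
$\operatorname{Im}w=\pi/2>1.3$ or $\operatorname{Re}w=0.3$. So the arcs are
disjoint. Finally, $\int_{\Gamma_j}dv/v$ is the difference of the end points of
$\gamma_j$, and
\[
1+(0.1+1.3i)=1.1+1.3i,\qquad
i+i\,(0.3-1.1i)=1.1+1.3i .\qedhere
\]
\end{proof}

\section{Rooms and channels}\label{sec:prop}

We now make the approximation \eqref{eq:rot} rigorous, for any number of rooms
and for any starting function that is univalent up to the boundary. A
\emph{Jordan arc} is the image of $[0,1]$ under an injective continuous map, and a
\emph{continuum} is a compact connected set with more than one point. A compact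
set is \emph{non-separating} if its complement in $\mathbb C$ is connected.

\begin{proposition}\label{prop:main}
Let $f_0\in\mathcal S$ be analytic and univalent in a neighborhood of
$\overline{\mathbb D}$. Put $G_0=f_0(\mathbb D)$ and $h_0=h_{f_0}$, which is
analytic on $\overline{\mathbb D}$. Let $\zeta_1,\dots,\zeta_N\in\partial\mathbb D$
be distinct, and let $\Gamma_1,\dots,\Gamma_N$ be pairwise disjoint rectifiable
Jordan arcs, where $\Gamma_j$ goes from $f_0(\zeta_j)$ to $c_j$ and
$\Gamma_j\cap\overline{G_0}=\{f_0(\zeta_j)\}$; in particular $0\notin\Gamma_j$.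
Suppose that
\begin{equation}\label{eq:match}
h_0(\zeta_j)+\zeta_j\int_{\Gamma_j}\frac{dv}{v}=Q\qquad(j=1,\dots,N)
\end{equation}
with the same $Q$ for all~$j$. Then there are univalent functions $f_n$ in
$\mathbb D$ with $f_n(0)=0$, $f_n'(0)>0$, such that $f_n\to f_0$ locally
uniformly, $f_n'(0)\to1$, and for all large $n$ the function $h_{f_n}$ takes the
value $Q$ at $N$ or more distinct points of~$\mathbb D$.
\end{proposition}

The rescaled functions $f_n/f_n'(0)$ then lie in $\mathcal S$, converge to $f_0$,
and have the same transforms. With Lemma~\ref{lem:arcs} this settles the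
conjecture at once.

\begin{proof}[Proof of Theorem~\ref{thm:false}]
Apply Proposition~\ref{prop:main} with $f_0(z)=z$, so that $h_0(z)=z$ and
$G_0=\mathbb D$, and with $N=2$ and the arcs of Lemma~\ref{lem:arcs}. Condition
\eqref{eq:match} is \eqref{eq:match2}. For large $n$ the transform of
$f_n/f_n'(0)\in\mathcal S$ takes the value $1.1+1.3i$ at two distinct points, and
$f_n/f_n'(0)\to z$.
\end{proof}

\begin{remark}
In Proposition~\ref{prop:main} we have $h_{f_n}\to h_0$ locally uniformly, and
$h_0$ may well be univalent, as it is for $f_0(z)=z$. In that case $h_{f_n}$ is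
univalent on any given disc $|z|<r<1$ for all large $n$, so equal values can only
occur near $\partial\mathbb D$. Indeed, the $N$ points at which the proof finds
the value $Q$ tend to $\zeta_1,\dots,\zeta_N$ as $n\to\infty$.
\end{remark}

The rest of this section proves Proposition~\ref{prop:main}. Of plane topology we
use that Jordan arcs and closed Jordan domains are non-separating, together with
Janiszewski's theorem \cite[\S 1.1]{pommerenke}: \emph{the union of two
non-separating compact sets with connected intersection is non-separating.} If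
$K$ is a non-separating continuum, then $\widehat{\mathbb C}\setminus K$ is
simply connected, and by the Riemann mapping theorem there is a conformal map
\[
\Phi:\{|\zeta|>1\}\cup\{\infty\}\to\widehat{\mathbb C}\setminus K,\qquad
\Phi(\infty)=\infty ,
\]
which we call an \emph{exterior map} of $K$.

\subsection{The domains}

Parametrize $\Gamma_j:[0,1]\to\mathbb C$. The end points $c_j$ are distinct and
lie outside $\overline{G_0}$, and $c_j\notin\Gamma_i$ for $i\ne j$. So for small
$\rho>0$ the closed discs
$B_j=\{|u-c_j|\le\rho\}$ are pairwise disjoint, and $B_j$ is disjoint from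
$\overline{G_0}$ and from $\Gamma_i$ for $i\ne j$. These are the rooms. Let $t_j$
be the first $t$ with $\Gamma_j(t)\in B_j$, and put
\[
b_j=\Gamma_j(t_j),\qquad \Gamma_j^-=\Gamma_j([0,t_j]),\qquad
L_j=\Gamma_j^-\cup B_j ,
\]
so that $\Gamma_j^-\cap B_j=\{b_j\}$. Since $t_j\to1$ as $\rho\to0$, we may take
$\rho$ so small that $B_j$ and $\Gamma_j([t_j,1])$ both lie in
$\{|u-c_j|<|c_j|\}$. This disc does not contain $0$, so $dv/v$ has a primitive in
it, and replacing the last piece of $\Gamma_j$ by a segment changes nothing:
\begin{equation}\label{eq:segment}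
\int_{\Gamma_j^-}\frac{dv}v+\int_{[b_j,c_j]}\frac{dv}v=\int_{\Gamma_j}\frac{dv}v .
\end{equation}
Let
\[
K=\overline{G_0}\cup L_1\cup\dots\cup L_N .
\]
This is a continuum. Starting from the closed Jordan domain $\overline{G_0}$, add
$\Gamma_1^-,B_1,\Gamma_2^-,B_2,\dots$ in turn. Each new set is non-separating and
meets the union of the earlier ones in exactly one point: $\Gamma_j^-$ meets it
only at $f_0(\zeta_j)$, and $B_j$ only at $b_j$. By Janiszewski's theorem $K$ is
non-separating.

Let $\Phi$ be an exterior map of $K$ and put
\[
\Omega_n=K\cup\Phi\big(\{1<|\zeta|<1+\tfrac1n\}\big),\qquad n\ge1 .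
\]
The complement in $\widehat{\mathbb C}$ of the Jordan curve
$\Phi(\{|\zeta|=1+\frac1n\})$ is the disjoint union of the nonempty open sets
$\Omega_n$ and $\Phi(\{|\zeta|>1+\frac1n\}\cup\{\infty\})$. So these are its two
components, and $\Omega_n$, which does not contain $\infty$, is the interior of
the curve.
Hence the $\Omega_n$ are bounded simply connected domains containing $K$, and
$\overline{\Omega_{n+1}}\subset\Omega_n$, $\bigcap_n\Omega_n=K$. They are $G_0$
with rooms $B_j$ and ever thinner channels around $\Gamma_j^-$, up to a small
fattening everywhere. Let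
\[
f_n:\mathbb D\to\Omega_n,\qquad f_n(0)=0,\quad f_n'(0)>0,
\]
be the Riemann map, and put $g_n=f_n^{-1}$, $h_n=h_{f_n}$, $H_n=h_n\circ g_n$.
Let $A$ denote the area of $\Omega_1$.

In the limit the channels should be invisible from~$0$. The set-theoretic fact
behind this is the following.

\begin{lemma}\label{lem:W}
The component $W$ of the interior of $K$ that contains $0$ is $G_0$.
\end{lemma}

\begin{proof}
Clearly $G_0\subset W$. If $W\ne G_0$, then, $W$ being connected, $W$ contains a
point $p\in\partial G_0$. So $p$ has an open neighborhood $U\subset K$ that is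
disjoint from all the $B_j$. Since $\partial G_0$ is a Jordan curve, $p$ is also
a boundary point of the exterior of $G_0$, and $U\setminus\overline{G_0}$ is open
and nonempty. But it is contained in $\bigcup_j\Gamma_j$, which has zero area
because the arcs are rectifiable. This is a contradiction.
\end{proof}

\subsection{Convergence inside the disc}

\begin{lemma}\label{lem:conv}
We have $f_n\to f_0$ locally uniformly in $\mathbb D$ and $f_n'(0)\to1$. The
functions $\omega_n=g_n\circ f_0:\mathbb D\to\mathbb D$ converge locally uniformly
to the identity, and $h_n\to h_0$ locally uniformly in $\mathbb D$. In particular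
\begin{equation}\label{eq:start}
H_n(f_0(r\zeta_j))=h_n(\omega_n(r\zeta_j))\to h_0(r\zeta_j)\qquad(0<r<1).
\end{equation}
\end{lemma}

\begin{proof}
Note that $\omega_n$ is defined, since $G_0\subset\Omega_n$. As $\omega_n(0)=0$,
Schwarz's lemma gives $\omega_n'(0)=1/f_n'(0)\le1$, so $f_n'(0)\ge1$. The $f_n$
are uniformly bounded, so they form a normal family. A subsequential limit $f^*$
satisfies $f^{*\prime}(0)\ge1$, so it is not constant, and by Hurwitz's theorem it
is univalent. Its image lies in $\bigcap_n\overline{\Omega_n}=K$ and is open,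
connected and contains~$0$, so $f^*(\mathbb D)\subset G_0$ by
Lemma~\ref{lem:W}. Then $f_0^{-1}\circ f^*$ is a self-map of $\mathbb D$ that
fixes $0$ and has derivative at least $1$ there. By Schwarz's lemma it is the
identity, so $f^*=f_0$. Since every subsequential limit is $f_0$, we get
$f_n\to f_0$ and $f_n'(0)\to1$.

Hence $\omega_n'(0)\to1$. The $\omega_n$ form a normal family, and by Schwarz's
lemma every subsequential limit is the identity. Finally, by the maximum
principle, $f_n(t)/t\to f_0(t)/t$ locally uniformly. The limit has no zeros in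
$\mathbb D$, so $h_n'(t)=f_n'(t)\big/(f_n(t)/t)\to h_0'(t)$ locally uniformly, and
$h_n\to h_0$.
\end{proof}

\subsection{Localization}

This is the main step: $g_n$ maps the whole channel and the whole room into a
small neighborhood of $\zeta_j$. Fix $j$ and write $\zeta=\zeta_j$, $L=L_j$. For
$0<\eta<1$ and $0<\varepsilon\le\frac14$ put
\begin{align*}
M_\varepsilon&=f_0\big([(1-\varepsilon)\zeta,\zeta]\big)\cup L,\\
S(\eta,\varepsilon)&=\{s\zeta e^{i\theta}:1-2\varepsilon<s<1,\ |\theta|<\eta\}.
\end{align*}
The set $M_\varepsilon$ is a continuum in $K\subset\Omega_n$. It contains $L$ and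
reaches a little into $G_0$, where we control $g_n$ by Lemma~\ref{lem:conv}.

\begin{lemma}\label{lem:loc}
Let $0<\eta<1$. For all sufficiently small $\varepsilon>0$ there is
$n_0=n_0(\eta,\varepsilon)$ such that $g_n(M_\varepsilon)\subset
S(\eta,\varepsilon)$ for all $n\ge n_0$.
\end{lemma}

The set $g_n(M_\varepsilon)$ is connected, it contains a point near
$(1-\varepsilon)\zeta$,
and it will be easy to see that it stays close to the unit circle. The danger is
that it creeps along the circle to a distant point. To do so it would have to
cross many short radial segments. On one of these $f_n$ moves little, because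
the image of $f_n$ has bounded area. The inner end of that segment is mapped close
to a point of $\partial G_0$ at a definite distance from $L$, and so $f_n$ cannot
map any point of the segment into $M_\varepsilon$.

\begin{proof}
\emph{Choice of $\varepsilon$.} Let
\[
d=\min\big\{\operatorname{dist}\big(f_0(\zeta e^{i\theta}),L\big):
 \tfrac\eta2\le|\theta|\le\eta\big\}.
\]
Then $d>0$: the minimum is attained, $L$ meets $\overline{G_0}$ only at
$f_0(\zeta)$, and $f_0$ is injective on $\overline{\mathbb D}$. Take
$\varepsilon\le\frac14$ so small that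
\[
\Big|f_0(z)-f_0\Big(\frac{z}{|z|}\Big)\Big|<\frac d4
\quad(1-2\varepsilon\le|z|\le1),
\qquad \Big(\frac{8A\varepsilon}{\eta}\Big)^{1/2}<\frac d4 .
\]
By the first inequality every point of $M_\varepsilon$ is within $d/4$ of $L$,
and $f_0((1-2\varepsilon)\zeta e^{i\theta})$ has distance more than $3d/4$ from
$L$ if $\eta/2\le|\theta|\le\eta$. So its distance from $M_\varepsilon$ is more
than $d/2$.

\emph{Choice of $n_0$.} Since $f_n\to f_0$ uniformly on
$|z|\le1-2\varepsilon$, for all large $n$ we have
\begin{equation}\label{eq:far}
\operatorname{dist}\big(f_n((1-2\varepsilon)\zeta e^{i\theta}),M_\varepsilon\big)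
>\frac d4\qquad\big(\tfrac\eta2\le|\theta|\le\eta\big).
\end{equation}
The compact sets $f_0(\{|z|\le1-2\varepsilon\})$ and $M_\varepsilon$ are disjoint,
because $f_0$ is injective on $\overline{\mathbb D}$ and $L$ meets
$\overline{G_0}$ only at $f_0(\zeta)$. Hence for all large $n$ the sets
$f_n(\{|z|\le1-2\varepsilon\})$ and $M_\varepsilon$ are disjoint too, that is,
\begin{equation}\label{eq:ring}
g_n(M_\varepsilon)\subset\{1-2\varepsilon<|z|<1\}.
\end{equation}
Finally, $g_n(M_\varepsilon)$ contains
$\omega_n((1-\varepsilon)\zeta)$, which tends to $(1-\varepsilon)\zeta$ and lies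
in $S(\eta/2,\varepsilon)$ for all large $n$. Let $n$ be so large that all this
holds, and suppose that $g_n(M_\varepsilon)\not\subset S(\eta,\varepsilon)$.

\emph{Crossing.} Write $R_\theta=\{s\zeta e^{i\theta}:1-2\varepsilon<s<1\}$ and
$J=(\eta/2,\eta)$. If $g_n(M_\varepsilon)$ missed both $R_{\theta_1}$ and
$R_{-\theta_2}$ for some $\theta_1,\theta_2\in J$, then by \eqref{eq:ring} it
would lie in the annulus cut along these two segments. Being connected and
meeting $S(\eta/2,\varepsilon)$, it would lie in the piece
$-\theta_2<\theta<\theta_1$, hence in $S(\eta,\varepsilon)$. So for every pair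
$\theta_1,\theta_2\in J$ at least one of the two segments is met. Consequently
there is $J'\in\{J,-J\}$ such that $g_n(M_\varepsilon)$ meets $R_\theta$ for
\emph{every} $\theta\in J'$.

\emph{Length and area.} The image $f_n(\mathbb D)=\Omega_n$ has area at most $A$,
and $1/s\le2$ for $s\ge1-2\varepsilon$. By the Cauchy--Schwarz inequality
\[
\int_{J'}\!\int_{1-2\varepsilon}^1|f_n'(s\zeta e^{i\theta})|\,ds\,d\theta
\le\Big(\iint|f_n'|^2\,s\,ds\,d\theta\Big)^{1/2}
\Big(\iint\frac{ds\,d\theta}{s}\Big)^{1/2}
\le\big(A\cdot2\varepsilon\eta\big)^{1/2}.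
\]
Since $J'$ has length $\eta/2$, for some $\theta\in J'$ the inner integral, which
is the length of $f_n(R_\theta)$, is at most
$\frac2\eta(2A\varepsilon\eta)^{1/2}=(8A\varepsilon/\eta)^{1/2}<d/4$. But $R_\theta$
contains a point $z$ with $f_n(z)\in M_\varepsilon$. So the point
$f_n((1-2\varepsilon)\zeta e^{i\theta})$ has distance less than $d/4$ from
$M_\varepsilon$, which contradicts \eqref{eq:far}.
\end{proof}

\subsection{The limit on the rooms, and the end of the proof}

For $u\in B_j$ put
\[
T_j(u)=h_0(\zeta_j)+\zeta_j\Big(\int_{\Gamma_j^-}\frac{dv}v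
+\int_{[b_j,u]}\frac{dv}v\Big).
\]
This is the precise form of the right side of \eqref{eq:rot}.

\begin{lemma}\label{lem:limit}
$H_n\to T_j$ uniformly on $B_j$.
\end{lemma}

\begin{proof}
Write $\zeta=\zeta_j$, and for $u\in B_j$ let $\sigma_u\subset M_\varepsilon$ be
the path from $f_0((1-\varepsilon)\zeta)$ along $f_0([(1-\varepsilon)\zeta,\zeta])$,
then along $\Gamma_j^-$, then along $[b_j,u]$. Since $\Gamma_j$ is rectifiable and
all these paths stay away from~$0$, there is $\Lambda<\infty$ with
$\int_{\sigma_u}|dv|/|v|\le\Lambda$ for all $u\in B_j$ and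
$0<\varepsilon\le\frac14$. By Lemma~\ref{lem:H},
\[
H_n(u)=H_n\big(f_0((1-\varepsilon)\zeta)\big)+\int_{\sigma_u}g_n(v)\,\frac{dv}{v}.
\]
Write $g_n=\zeta+(g_n-\zeta)$ in the integral and compare with $T_j$. On
$S(\eta,\varepsilon)$ we have $|z-\zeta|\le\eta+2\varepsilon$. So, by
Lemma~\ref{lem:loc}, if $\varepsilon$ is small enough (depending on $\eta$) and
$n\ge n_0(\eta,\varepsilon)$,
\begin{align*}
\sup_{B_j}|H_n-T_j|\le{}&
\big|H_n\big(f_0((1-\varepsilon)\zeta)\big)-h_0((1-\varepsilon)\zeta)\big|
+|h_0((1-\varepsilon)\zeta)-h_0(\zeta)|\\
&+(\eta+2\varepsilon)\Lambda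
+\int_{f_0([(1-\varepsilon)\zeta,\zeta])}\frac{|dv|}{|v|}.
\end{align*}
Let $n\to\infty$: the first term tends to $0$ by \eqref{eq:start}. Then let
$\varepsilon\to0$, so that the second and fourth terms tend to $0$, and finally
let $\eta\to0$.
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:main}]
By \eqref{eq:segment} and the matching condition \eqref{eq:match},
$T_j(c_j)=Q$. Since $T_j'(u)=\zeta_j/u$, we have
$\exp\big((T_j(u)-Q)/\zeta_j\big)=u/c_j$ on $B_j$, so $T_j=Q$ only at the
center~$c_j$. By Lemma~\ref{lem:limit} and Hurwitz's theorem, for all large $n$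
and every $j$ there is $u_j$ in the interior of $B_j$ with $H_n(u_j)=Q$. The
$B_j$ are disjoint, so the $u_j$ are distinct, and hence so are the points
$g_n(u_j)\in\mathbb D$. Finally $h_n(g_n(u_j))=H_n(u_j)=Q$.
\end{proof}

\section{Generic non-univalence}\label{sec:generic}

We prove Theorem~\ref{thm:generic}: first that $V_N$ is open, then that it is
dense, and at the end the remaining statements.

\subsection{Openness}

If $f_n\to f$ in $\mathcal S$, then $f_n(t)/t\to f(t)/t$ locally uniformly and the
limit has no zeros, so $h_{f_n}\to h_f$ locally uniformly. Thus $f\mapsto h_f$ is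
continuous. Let $f\in V_N$, say $h_f=Q$ at distinct points $z_1,\dots,z_N$. As
$h_f'(0)=1$, $h_f$ is not constant, and there are disjoint closed discs in
$\mathbb D$ about the $z_j$ on whose boundaries $h_f\ne Q$. By Rouch\'e's theorem
$h_{\tilde f}$ takes the value $Q$ in each of these discs if $\tilde f$ is close
to $f$. So $V_N$ is open.

\subsection{Density: the end points}

For $f\in\mathcal S$ the functions $f(rz)/r$ converge to $f$ as $r\to1^-$. So it
suffices to approximate a function $f_0\in\mathcal S$ that is analytic and
univalent in a neighborhood of $\overline{\mathbb D}$ by elements of $V_N$. Put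
$G_0=f_0(\mathbb D)$ and $h_0=h_{f_0}$. By Proposition~\ref{prop:main} we only
have to find a number $Q$, points $\zeta_j$ and arcs $\Gamma_j$ that satisfy its
hypotheses.

First we choose where the arcs end. Let $F(\theta)$ be a smooth branch of
$\log f_0(e^{i\theta})$ on $[-\pi/3,\pi/3]$. An arc from $f_0(e^{i\theta})$ along
which a branch of $\log v$ starts with the value $F(\theta)$ satisfies the
matching condition exactly when the logarithm ends with the value
\[
w(\theta)=F(\theta)+e^{-i\theta}\big(Q-h_0(e^{i\theta})\big)
=Qe^{-i\theta}+k(\theta),\qquad k(\theta)=F(\theta)-e^{-i\theta}h_0(e^{i\theta}).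
\]
Let $|k|,|k'|\le C$ on $[-\pi/3,\pi/3]$; here $C$ does not depend on $Q$. For
$Q>0$,
\[
\operatorname{Re}w\ge Q\cos\theta-C\ge\tfrac Q2-C,\qquad
(\operatorname{Im}w)'\le-Q\cos\theta+C\le-\tfrac Q2+C .
\]
Fix $Q$ so large that $|e^{w(\theta)}|>\max_{\overline{\mathbb D}}|f_0|$ and
$\operatorname{Im}w$ is strictly decreasing. Choose distinct
$\theta_1,\dots,\theta_N$ so close to $0$ that the values
$\operatorname{Im}w(\theta_j)$ differ by less than $2\pi$, and put
\[
\zeta_j=e^{i\theta_j},\qquad a_j=f_0(\zeta_j),\qquad c_j=e^{w(\theta_j)} .
\]
Then the $c_j$ are distinct and lie outside $\overline{G_0}$.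

\subsection{Density: the arcs}

We need pairwise disjoint rectifiable Jordan arcs $\Gamma_j$ from $a_j$ to $c_j$
that meet $\overline{G_0}$ only at $a_j$ and satisfy
\begin{equation}\label{eq:wind}
\int_{\Gamma_j}\frac{dv}v=w(\theta_j)-F(\theta_j).
\end{equation}
Then \eqref{eq:match} holds by the definition of $w$. Both sides of
\eqref{eq:wind} are logarithms of $c_j/a_j$, so for any arc they agree up to a
multiple of $2\pi i$. The point is to give each arc the correct winding about~$0$
while keeping it simple and away from the others. We add the arcs one at a time,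
and use an exterior map to turn the complement of what has already been built into
the exterior of a disc, where spirals with any prescribed winding are available.

Suppose that $\Gamma_1,\dots,\Gamma_m$ ($0\le m<N$) have been constructed and
that they also avoid $c_{m+1},\dots,c_N$. The set
\[
K_m=\overline{G_0}\cup\Gamma_1\cup\dots\cup\Gamma_m
\]
is a non-separating continuum by Janiszewski's theorem, since each arc meets the
union of $\overline{G_0}$ and the preceding arcs in one point. Let $\Phi$ be an
exterior map of $K_m$.

\emph{$\Phi$ near the preimage of $a_{m+1}$.} Write $a=a_{m+1}$. We claim that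
there is $\xi\in\partial\mathbb D$ such that $\Phi$ extends analytically to a
neighborhood of $\xi$, with $\Phi(\xi)=a$. Since $a\notin\Gamma_1\cup\dots\cup
\Gamma_m$ and $f_0$ is injective near $\overline{\mathbb D}$, for a small disc $U$
about $\zeta_{m+1}$ we have $f_0(U)\setminus K_m=f_0(U\cap\{|z|>1\})$. On
$U\cap\{|z|>1\}$ the function $X=\Phi^{-1}\circ f_0$ is univalent, and
$|X(z)|\to1$ as $|z|\to1$, because $|\Phi^{-1}(u)|\to1$ as $u$
tends to $K_m$. So the real part of a branch of $\log X$ tends to $0$, and by
Schwarz reflection $X$ extends analytically to a neighborhood of $\zeta_{m+1}$.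
Near $\zeta_{m+1}$ the extension maps $\{|z|>1\}$, $\partial\mathbb D$ and
$\{|z|<1\}$ into $\{|\zeta|>1\}$, $\partial\mathbb D$ and $\{|\zeta|<1\}$,
respectively. Hence $X'(\zeta_{m+1})\ne0$: at a zero of $X'$ of order $l-1\ge1$
angles would be multiplied by $l\ge2$, and one side of $\partial\mathbb D$ could
not be mapped into one side. So $X$ is locally invertible. Put
$\xi=X(\zeta_{m+1})$. If $|\zeta|>1$ and $\zeta$ is near $\xi$, then
$z=X^{-1}(\zeta)$ has $|z|>1$, and so $\Phi(\zeta)=\Phi(X(z))=f_0(z)$. Thus
$\Phi=f_0\circ X^{-1}$ in $\{|\zeta|>1\}$ near $\xi$,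
and the right side is analytic in a full neighborhood of $\xi$ and equals $a$ at
$\xi$.

\emph{The arc.} Let $\xi=e^{i\alpha}$ and $\Phi^{-1}(c_{m+1})=e^{x+i\beta}$ with
$x>0$. For $k\in\mathbb Z$ and $\kappa\in\mathbb R$ put
\[
s(\tau)=x\tau+i\big(\alpha+(\beta+2\pi k-\alpha)\tau+\kappa\tau(1-\tau)\big)
\quad(0\le\tau\le1),\qquad \Gamma_{m+1}=\Phi(e^{s(\cdot)}).
\]
Here $k$ will fix the winding, and $\kappa$ serves to dodge the remaining end
points. Since $|e^{s(\tau)}|=e^{x\tau}$ is strictly increasing, $\Gamma_{m+1}$ is
a Jordan arc from $a$ to $c_{m+1}$ that meets $K_m$ only at~$a$. So it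
meets $\overline{G_0}$ only at $a$, and it is disjoint from
$\Gamma_1,\dots,\Gamma_m$, which do not contain~$a$. It is rectifiable, because
$\Phi$ is analytic in a neighborhood of the compact arc $e^{s([0,1])}$, including
its initial point~$\xi$.

\emph{The winding.} As $0\in K_m$, $\Phi$ omits $0$, so a branch
$\Lambda(s)=\log\Phi(e^s)$ exists in the half-plane $\operatorname{Re}s>0$. It
extends analytically to a neighborhood of $i\alpha$, since $\Phi(\xi)=a\ne0$. The
function $\Phi(\zeta)/\zeta$ has a finite nonzero limit at $\infty$, so
$\Lambda(s)-s$ has a limit as $\operatorname{Re}s\to\infty$. Since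
$\Lambda(s+2\pi i)-\Lambda(s)$ is constant, it follows that
$\Lambda(s+2\pi i)=\Lambda(s)+2\pi i$. Therefore
\[
\int_{\Gamma_{m+1}}\frac{dv}v=\Lambda(s(1))-\Lambda(s(0))
=\Lambda(x+i\beta)-\Lambda(i\alpha)+2\pi ik ,
\]
whatever $\kappa$ is. The exponential of this number is
$c_{m+1}/a=e^{w(\theta_{m+1})-F(\theta_{m+1})}$. So for exactly one $k$ we have
\eqref{eq:wind} for $j=m+1$; fix this $k$.

\emph{Avoiding the other end points.} Let $i>m+1$. If $\Gamma_{m+1}$ passes through
$c_i$ at the parameter $\tau$, then $x\tau=\log|\Phi^{-1}(c_i)|$, which determines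
$\tau$. Moreover $0<\tau<1$, since $c_i\notin K_m$ and $c_i\ne c_{m+1}$. The
argument of $\Phi^{-1}(c_i)$ then restricts $\kappa\tau(1-\tau)$, and hence
$\kappa$, to a countable set. So $\kappa$ can be chosen such that $\Gamma_{m+1}$
avoids $c_{m+2},\dots,c_N$.

This completes the induction. Proposition~\ref{prop:main} now gives elements
$f_n/f_n'(0)$ of $V_N$ that converge to $f_0$, so $V_N$ is dense.

\subsection{Consequences, and polynomials}

\begin{proof}[End of the proof of Theorem~\ref{thm:generic}]
The set $\{f\in\mathcal S:h_f\in\mathcal S\}=\mathcal S\setminus V_2$ is closed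
and has empty interior, so it is nowhere dense. Since $\mathcal S$ is compact and
metrizable, Baire's theorem shows that $\bigcap_{N\ge2}V_N$ is a dense
$G_\delta$ set. For $f$ in it and every $p$, some value is taken by $h_f$ at more
than $p$ points, so $h_f$ is not $p$-valent.

It remains to find polynomials in $V_N$. Let $f\in V_N$ and put
$f_r(z)=f(rz)/r$ for $0<r<1$. Then $h_{f_r}'(z)=h_f'(rz)$, so
$h_{f_r}(z)=h_f(rz)/r$. If $r$ is so close to $1$ that $N$ points at which $h_f$
takes the same value lie in $|z|<r$, then $f_r\in V_N$. Fix such an $r$. The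
function $f_r$ is univalent in
$|z|<1/r$, and its Taylor polynomials $P$ converge to it uniformly in a
neighborhood of $\overline{\mathbb D}$. Hence the difference quotients
\[
\frac{P(x)-P(y)}{x-y}=\int_0^1P'\big(y+t(x-y)\big)\,dt
\]
(equal to $P'(x)$ when $x=y$) converge uniformly on
$\overline{\mathbb D}\times\overline{\mathbb D}$ to the difference quotient of
$f_r$. The limit is continuous and has no zeros there. So $P$ is univalent in
$\mathbb D$ from some degree on, and then $P\in\mathcal S$. As $V_N$ is open and
contains $f_r$, it contains $P$ for all large degrees.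
\end{proof}

\section{Where univalence does hold}\label{sec:positive}

The Noshiro--Warschawski theorem says that an analytic function $h$ with
$\operatorname{Re}(e^{i\beta}h')>0$ in a convex domain is univalent. Indeed, for
$a\ne b$,
\[
e^{i\beta}\,\frac{h(b)-h(a)}{b-a}
=\int_0^1e^{i\beta}h'\big(a+t(b-a)\big)\,dt
\]
has positive real part.

\begin{proof}[Proof of Theorem~\ref{thm:positive}]
If $f$ is spirallike, then $\operatorname{Re}(e^{i\beta}h_f')
=\operatorname{Re}(e^{i\beta}zf'/f)>0$ in $\mathbb D$, and $h_f$ is univalent.

By Grunsky's theorem (see \cite[Ch.~3]{duren}) every $f\in\mathcal S$ satisfies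
$\operatorname{Re}(zf'/f)>0$ for $|z|<\tanh(\pi/4)$. The same argument in this
disc, with $\beta=0$, gives $\varrho\ge\tanh(\pi/4)$. On the other hand, by
Theorem~\ref{thm:false} some $h_f$ takes equal values at two distinct points of
$\mathbb D$. These lie in a disc $|z|<r$ with $r<1$, so $h_f$ is not univalent
there, and $\varrho<1$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{duren}
Duren, \emph{Univalent Functions}.

\bibitem{pommerenke}
Pommerenke, \emph{Boundary Behaviour of Conformal Maps}.

\bibitem{quotient}
\emph{Univalence of quotient of analytic functions},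
\url{https://grafar.grf.bg.ac.rs/bitstream/handle/123456789/3410/AMC_ObraPon_Vol247%282014%29p689to694.pdf?sequence=1&isAllowed=y}

\end{thebibliography}

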